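# Average against maximum of the log-product on a chain polytope

## 1. The density $e^{-\rho}/e(P)$ on the orthant

Let $P=(V,\le_P)$ be a poset on $n\ge 1$ elements. A **chain** is a set of pairwise comparable elements, an **antichain** a set of pairwise incomparable ones. For a vector $x\in\mathbb R^V_{\ge 0}$ of nonnegative weights, let
$$\rho(x)=\max_{C\text{ chain of }P}\ \sum_{v\in C}x_v$$
be the weight of the heaviest chain. A **linear extension** of $P$ is a total order on $V$ that contains $\le_P$, and $e(P)$ is the number of linear extensions. The object on which everything below turns is the function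
$$q(x)=\frac{e^{-\rho(x)}}{e(P)}\qquad (x\in\mathbb R^V_{\ge0}),\tag{1}$$
which will turn out to be a probability density.

For example, if $P$ is a chain, then $\rho(x)=\sum_v x_v$, $e(P)=1$, and $q$ is the law of $n$ independent exponential variables of mean $1$. If $P$ is an antichain on two elements, then $\rho(x)=\max(x_1,x_2)$ and $e(P)=2$.

What is $q$ for? It replaces the uniform law on the **chain polytope**
$$K=\mathcal C(P)=\Big\{x\in\mathbb R^V:\ x_v\ge0\text{ for all }v,\ \sum_{v\in C}x_v\le1\text{ for every chain }C\Big\}=\{x\ge0:\rho(x)\le1\}$$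
by a law whose normalizing constant is the combinatorial number $e(P)$, and under which the logarithms of the coordinates have exactly the right averages. The polytope $K$ contains $[0,1/n]^V$, so it is full-dimensional, and it is contained in $[0,1]^V$. The function $\rho$ is a maximum of linear functions with nonnegative coefficients, so it is convex, satisfies $\rho(tx)=t\rho(x)$ for $t\ge0$, and is nondecreasing in each coordinate. Hence $K$ is convex and is closed under decreasing coordinates (staying $\ge0$).

We use two textbook facts about the Gamma function. If $T\sim\mathrm{Gamma}(k,1)$ with $k\ge1$ an integer, then $E\ln T=\Gamma'(k)/\Gamma(k)=\psi(k)$, and $\psi(k)=H_{k-1}-\gamma$, where $H_m=\sum_{j=1}^m1/j$ and $\gamma$ is Euler's constant.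

**Step 1: get $q$ from the uniform law on $K$.** Let $y$ be uniform on $K$, let $T\sim\mathrm{Gamma}(n+1,1)$ be independent of $y$, and put $x=Ty$. Given $T=t$, the vector $x$ is uniform on $tK=\{x\ge0:\rho(x)\le t\}$, with density $t^{-n}/\mathrm{vol}\,K$ there. So $x$ has density
$$\int_{\rho(x)}^\infty\frac{t^ne^{-t}}{n!}\cdot\frac{t^{-n}}{\mathrm{vol}\,K}\,dt=\frac{e^{-\rho(x)}}{n!\,\mathrm{vol}\,K}.$$
By Stanley (*Two poset polytopes*, Discrete Comput. Geom. 1, 1986), $\mathrm{vol}\,\mathcal C(P)=e(P)/n!$; a proof is given in Section 3. So $x$ has density $q$.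

**Step 2: read off three averages.** Write $E_K$ for the average over the uniform law on $K$, and put $m_v=(n+1)E_K[y_v]$. Since $ET=n+1$,
$$E_q[x_v]=m_v .\tag{2}$$
Next, the set $\{\rho\le r\}$ has volume $r^n\,\mathrm{vol}\,K$, so under $q$ the variable $\rho(x)$ has density proportional to $r^{n-1}e^{-r}$, which is $\mathrm{Gamma}(n,1)$, and
$$E_q[\rho(x)]=n .\tag{3}$$
Finally $\ln x_v=\ln T+\ln y_v$ and $E\ln T=\psi(n+1)=H_n-\gamma$, so
$$E_q[\ln x_v]+\gamma=H_n+E_K[\ln y_v].\tag{4}$$
All these averages are finite: the density of the single coordinate $y_v$ is at most $1/\mathrm{vol}\,K$, because slices of $K\subseteq[0,1]^V$ have $(n-1)$-volume at most $1$, so $\ln y_v$ is integrable.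

## 2. The inequality between the average and the maximum

For $x\in K$ let
$$f(x)=-\frac1n\sum_{v\in V}\ln x_v .$$
The paper "The quantum query complexity of sorting under partial information" asks whether there is an absolute constant $c>0$, independent of $P$ and $n$, with
$$E_{x\in\mathcal C(P)}[H_n-f(x)]\ \ge\ c\max_{x\in\mathcal C(P)}[\ln n-f(x)]\qquad\text{for every }P.\tag{5}$$
In words: the product $\prod_v x_v$ has a largest value on $K$; is a uniformly random point comparable to the best one, on the scale of logarithms, once each side is normalized suitably? For context, the maximum on the right is the graph entropy $H(\bar P)$ of the incomparability graph of $P$, and $nH(\bar P)\ge\ln e(P)$. We shall not need these facts as input.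

Multiply both sides by $n$ and define
$$Q(P)=n\,E_K[H_n-f],\qquad N(P)=n\max_{K}[\ln n-f]=\max_{x\in K}\ln\Big(n^n\prod_vx_v\Big),\qquad D(P)=\sum_v\ln m_v .$$
By (4), summed over $v$,
$$Q(P)=\sum_v\big(E_q[\ln x_v]+\gamma\big).\tag{6}$$
So $Q$ is a sum of averages of logarithms, $D$ is the same kind of sum with the logarithms taken outside the averages, and $N$ is the maximum.

**Theorem 1.** For every finite poset $P$,
$$\tfrac12N(P)\ \le\ \ln e(P)\ \le\ D(P)\ \le\ Q(P).$$
Hence $E_{x\in\mathcal C(P)}[H_n-f(x)]\ge\frac12\max_{x\in\mathcal C(P)}[\ln n-f(x)]$, and (5) is true with $c=\frac12$.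

**Theorem 2.** Let $P$ be a finite poset on $n$ elements.

(a) $Q(P)\le D(P)/\ln2\le N(P)/\ln2$. So $\frac12N\le Q\le\frac1{\ln2}N$ always.

(b) $Q(P)\ge N(P)-n(1-H_n+\ln n)\ge N(P)-(1-\gamma)n$, with equality in the first inequality for antichains.

(c) If $P$ is series-parallel, then $\frac1{2\ln2}N(P)\le Q(P)\le N(P)$, and both constants are best possible.

(d) The best constant $c$ in (5) satisfies $\frac12\le c\le\frac1{2\ln2}\approx0.7213$. In the chain of Theorem 1, the constants in $\frac12N\le\ln e(P)$ and in $\ln e(P)\le Q$ are each best possible.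

The exact optimal $c$ for general posets is not determined here. Dividing by $n$ and writing $H=\max_K[\ln n-f]$, Theorems 1, 2(a) and 2(b) together say
$$\max\{\tfrac12H,\ H-(1-\gamma)\}\ \le\ E_{x\in\mathcal C(P)}[H_n-f(x)]\ \le\ H/\ln2 .$$

## 3. Stanley's map and gaps in a random linear extension

This section proves the volume formula used in (1), and gives formulas for $Q$ and $m_v$ that make small cases computable by hand. The **order polytope** is
$$\mathcal O(P)=\{y\in[0,1]^V:\ u\le_Pv\Rightarrow y_u\le y_v\}.$$
Define $\Phi$ on $\mathcal O(P)$ by $x_v=y_v-\max_{u<_Pv}y_u$, where the maximum is taken as $0$ if $v$ is minimal.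

**Lemma 3 (Stanley).** $\Phi$ is a volume-preserving bijection (up to null sets) from $\mathcal O(P)$ onto $\mathcal C(P)$, and $\mathrm{vol}\,\mathcal C(P)=e(P)/n!$.

*Proof.* First, $\Phi$ maps into $\mathcal C(P)$. Clearly $x_v\ge0$. For a chain $v_1<_P\dots<_Pv_k$ we have $x_{v_1}\le y_{v_1}$ and $x_{v_i}\le y_{v_i}-y_{v_{i-1}}$ for $i\ge2$, so $\sum_i x_{v_i}\le y_{v_k}\le1$.

Second, $\Phi$ is a bijection. Given $x\in\mathcal C(P)$, any preimage must satisfy $y_v=x_v+\max_{u<_Pv}y_u$, which determines $y$ recursively from the minimal elements upward; the solution is $y_v=$ the largest $x$-weight of a chain with top element $v$. This $y$ lies in $\mathcal O(P)$: weights of chains are between $0$ and $1$, and $u<_Pv$ gives $y_v\ge x_v+y_u\ge y_u$.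

Third, volume. For each linear extension $L$, written as a list, let $S_L$ be the simplex of those $y\in[0,1]^V$ whose coordinates are nondecreasing along $L$; it has volume $1/n!$. These $e(P)$ simplices cover $\mathcal O(P)$ and overlap only in null sets. On $S_L$ the maximum over $u<_Pv$ is attained at the $u$ that comes last in $L$, so $\Phi$ is linear there. With coordinates listed in the order $L$, its matrix is lower triangular with ones on the diagonal, so it preserves volume. Summing over $L$ gives the lemma. $\square$

So a uniform point of $K$ is $\Phi(y)$ with $y$ uniform on $\mathcal O(P)$. The order of the coordinates of $y$ is then a uniformly random linear extension $L$, and given $L$ the sorted values are the order statistics of $n$ independent uniforms on $[0,1]$. Let $\mathrm{pos}_L(v)\in\{1,\dots,n\}$ be the position of $v$ in $L$, and let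
$$d_L(v)=\mathrm{pos}_L(v)-\max_{u<_Pv}\mathrm{pos}_L(u),$$
with the maximum taken as $0$ if $v$ is minimal.

**Lemma 4.** With $L$ a uniformly random linear extension of $P$,
$$Q(P)=E_L\sum_vH_{d_L(v)-1},\qquad m_v=E_L\,d_L(v).\tag{7}$$

*Proof.* The $n$ sorted values cut $[0,1]$ into $n+1$ gaps, jointly Dirichlet$(1,\dots,1)$. Recall that these gaps have the law of $(G_1,\dots,G_{n+1})/S$ with $G_i$ independent exponentials of mean $1$ and $S=\sum G_i\sim\mathrm{Gamma}(n+1,1)$ independent of the ratios. Given $L$, the coordinate $x_v$ is a sum of $d=d_L(v)$ of these gaps, so it is $\mathrm{Beta}(d,n+1-d)$, with mean $d/(n+1)$. Multiplying by $S$ turns it into a $\mathrm{Gamma}(d,1)$ variable, so its mean logarithm is $\psi(d)-\psi(n+1)=H_{d-1}-H_n$. Averaging over $L$ gives $E_K[x_v]=E_L[d_L(v)]/(n+1)$ and $H_n+E_K[\ln x_v]=E_L[H_{d_L(v)-1}]$. Multiply the first by $n+1$ and sum the second over $v$. $\square$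

## 4. Chains, antichains and the N-shaped poset by hand

**Chains.** There is one linear extension and $d_L(v)=1$ for all $v$. So $Q=0$, $D=0$, $\ln e(P)=0$. Also $N=\max\ln(n^n\prod x_v)$ over $\sum x_v\le1$, which is $0$ by the arithmetic-geometric mean inequality. The normalizations $H_n$ and $\ln n$ are exactly those that make both sides of (5) vanish for chains.

**Antichains.** Here $K=[0,1]^n$, $E_K[-\ln x_v]=1$ and $E_K[x_v]=\frac12$. So
$$Q=nH_n-n,\quad N=n\ln n,\quad D=n\ln\tfrac{n+1}2,\quad \ln e(P)=\ln n!\,.$$
For $n=2$ this reads $Q=1$, $N=2\ln2\approx1.386$, $D=2\ln\frac32\approx0.811$, $\ln e(P)=\ln2\approx0.693$. Already here $Q/N=\frac1{2\ln2}$, so no $c$ above $\frac1{2\ln2}$ can work, and $N=2\ln e(P)$.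

**A two-element antichain in a long chain.** Let $n\ge3$ and let $P$ consist of a chain of $n-2$ elements in which one level is a pair of incomparable elements $a,b$, each comparable to everything else. There are two linear extensions. In each, every $d_L$ equals $1$ except for the second of $a,b$, where it is $2$. (The element just above the pair, if any, is above both, so its $d_L$ is $1$.) By (7), $Q=1$ and $D=2\ln\frac32$. For $N$, put $x_a=x_b=t$ and let the others share $1-t$ equally. The product is $t^2\big(\frac{1-t}{n-2}\big)^{n-2}$, largest at $t=2/n$, where it is $4/n^n$. So $N=2\ln2$ for all these posets, whatever $n$ is.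

**The N-shaped poset.** Let $V=\{a,b,c,d\}$ with $a<c$, $b<c$, $b<d$ and no other relations. The constraints are $x_a+x_c\le1$, $x_b+x_c\le1$, $x_b+x_d\le1$. Since $x_ax_c\le\frac14$ and $x_bx_d\le\frac14$, with equality at $x=(\frac12,\frac12,\frac12,\frac12)\in K$, we get $N=\ln(256/16)=4\ln2\approx2.773$. The linear extensions and the gap numbers $(d_L(a),d_L(b),d_L(c),d_L(d))$ are
$$abcd:(1,2,1,2),\quad abdc:(1,2,2,1),\quad bacd:(2,1,1,3),\quad badc:(2,1,2,2),\quad bdac:(3,1,1,1).$$
With $H_0=0,H_1=1,H_2=\frac32$ the sums of $H_{d-1}$ are $2,\,2,\,\frac52,\,3,\,\frac32$, so $Q=\frac{11}5$. The means are $m=(\frac95,\frac75,\frac75,\frac95)$, so $D=2\ln\frac{63}{25}\approx1.849$. The chain of Theorem 1 reads $1.386\le1.609\le1.849\le2.2$.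

## 5. Localization at the maximizer, and its loss of order $n$

The first thing to try is to compare a random point of $K$ with the maximizer of $\prod x_v$ directly, since $\ln\prod x_v$ is concave. This works, and proves Theorem 2(b).

**Proof of Theorem 2(b).** Substitute $x_v=e^{-u_v}$. Then $dx=e^{-\sum_vu_v}du$, so the uniform law on $K$ becomes the law with density proportional to $e^{-\sum u_v}$ on $K'=\{u\in\mathbb R^V:e^{-u}\in K\}$.

The set $K'$ is convex: if $x=e^{-u}$ and $x'=e^{-u'}$ lie in $K$ and $0\le\lambda\le1$, then coordinatewise $x^\lambda x'^{\,1-\lambda}\le\lambda x+(1-\lambda)x'\in K$, and $K$ is closed under decreasing coordinates.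

The continuous function $\prod x_v$ has a maximum on the compact set $K$, at a point with positive coordinates. So $\sum u_v$ has a minimizer $u^*$ on $K'$. Use polar coordinates $u=u^*+r\omega$ about $u^*$. For a unit vector $\omega$ that points into $K'$, convexity shows that $u^*+r\omega\in K'$ for $r$ in an interval from $0$ to some $R(\omega)\le\infty$. Put $\sigma=\sum_v\omega_v$; minimality of $u^*$ gives $\sigma\ge0$. Along the ray, $\sum u_v=\sum u^*_v+\sigma r$, and the conditional density of $r$ is proportional to $r^{n-1}e^{-\sigma r}$ on $(0,R(\omega))$. If $\sigma>0$, then $\sigma r$ is a $\mathrm{Gamma}(n,1)$ variable conditioned to be at most $\sigma R(\omega)$. Conditioning a variable to lie below a threshold does not increase its mean, so the conditional mean of $\sigma r$ is at most $n$. If $\sigma=0$, then $\sigma r=0$. Averaging over directions, and recalling $nf=\sum_vu_v$,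
$$nE_K[f]\le n\min_Kf+n .$$
Therefore
$$Q=nH_n-nE_K[f]\ge nH_n-n-n\min_Kf=N-n\,(1-H_n+\ln n),$$
because $N=n\ln n-n\min_Kf$. Since $H_n-\ln n$ decreases to $\gamma$, we have $H_n-\ln n\ge\gamma$, which is the second inequality. For antichains $Q=nH_n-n$ and $N=n\ln n$, so the first is an equality. $\square$

This settles (5) for posets with $N$ at least a fixed multiple, larger than $1-\gamma$, of $n$. It stops exactly when $N$ is smaller than the loss. For the two-element antichain in a long chain, $N=2\ln2$ and $Q=1$, but the bound is $2\ln2-n(1-H_n+\ln n)$. The loss is increasing in $n$, and at $n=5$ it is about $1.63>2\ln2$, so from $n=5$ on the bound is negative. The loss of $1$ for each of the $n$ dimensions cannot be avoided by this argument, since antichains attain it. We need an intermediate quantity that is small when $P$ is nearly a chain. The number $\ln e(P)$ is one.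

## 6. Gibbs' inequality gives $\ln e(P)\le D(P)$

The purpose of this section is to bound $\ln e(P)$ above by means of coordinates. The number $\ln e(P)$ is the log of the normalizing constant of $q$, so it appears in the entropy of $q$; and entropy is bounded by comparing $q$ with a product law having the same means.

Recall Gibbs' inequality: for probability densities $q,r$ with $r>0$ wherever $q>0$, $\int q\ln(q/r)\ge0$ when the integral makes sense. Indeed $\ln t\le t-1$ gives $\int q\ln(r/q)\le\int_{q>0}(r-q)\le0$.

**Proof that $\ln e(P)\le D(P)$.** Take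
$$r(x)=\prod_v\frac1{m_v}e^{-x_v/m_v},$$
the law of independent exponentials with the means $m_v$ of $q$. By (1) and (3),
$$\int q\ln q=-E_q[\rho]-\ln e(P)=-n-\ln e(P).$$
By (2),
$$\int q\ln r=-\sum_v\ln m_v-\sum_v\frac{E_q[x_v]}{m_v}=-D(P)-n .$$
Gibbs' inequality says $-n-\ln e(P)+D(P)+n\ge0$, that is, $\ln e(P)\le D(P)$. $\square$

The two terms $n$ cancel exactly. One comes from $E_q\rho=n$, the other from the product law.

## 7. Log-concave marginals reverse Jensen: $D(P)\le Q(P)$

We must now compare $Q=\sum_v(E_q\ln x_v+\gamma)$ with $D=\sum_v\ln E_qx_v$. Jensen's inequality $E\ln X\le\ln EX$ points the wrong way: it gives only $Q\le D+\gamma n$.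

The combinatorial formula (7) shows the same obstacle. One has $H_{k-1}\ge\ln k$ for $k\ge 1$, so $Q\ge E_L\sum_v\ln d_L(v)$, and one would like to continue to $\sum_v\ln E_Ld_L(v)=D$, which is again against Jensen. Nor can one go directly to $\ln e(P)$. For the N-shaped poset, the list in Section 4 gives
$$5\,E_L\sum_v\ln d_L(v)=8\ln2+2\ln3=\ln2304<\ln3125=5\ln e(P).$$
So $E_L\sum_v\ln d_L(v)\ge\ln e(P)$ is false.

What saves us is that the marginals of $q$ have a special shape. A density $\phi$ is **log-concave** if $\ln\phi$ is concave, with the value $-\infty$ allowed. The exponential density $e^{-x}$ on $[0,\infty)$ and the uniform density on $[0,1]$ are log-concave. The mixture $\frac12e^{-x}(1+\frac{x^2}2)$ of $\mathrm{Gamma}(1,1)$ and $\mathrm{Gamma}(3,1)$ is not, since $\ln(1+x^2/2)$ has second derivative $1$ at $0$.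

**Lemma 5.** If $X\ge0$ has a log-concave density $\phi$ on $[0,\infty)$ and mean $m$, then $E\ln X\ge\ln m-\gamma$.

For the exponential law there is equality. For $X$ uniform on $[0,1]$ it reads $-1\ge\ln\frac12-\gamma\approx-1.270$. Log-concavity matters: the density $\frac12x^{-1/2}$ on $(0,1)$ has mean $\frac13$ and $E\ln X=-2$, while $\ln\frac13-\gamma\approx-1.676$.

*Proof.* The idea is to compare $X$ with an exponential variable $Y$ of the same mean: the densities cross at most twice, and a concave function can be compared with its chord through the crossings.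

Let $Y$ have density $g(x)=m^{-1}e^{-x/m}$. Then $E\ln Y=\ln m+\int_0^\infty\ln x\,e^{-x}dx=\ln m-\gamma$. A log-concave density lies below a function $e^{\alpha+\beta x}$ (take a supporting line of $\ln\phi$ at an interior point of its support), so it is bounded near $0$. Together with finite mean and $\ln x\le x$ at infinity, this makes $\ln X$ integrable. Both $\phi$ and $g$ have integral $1$ and mean $m$, so
$$\int(\phi-g)\,dx=0,\qquad\int x(\phi-g)\,dx=0.\tag{8}$$
Since $\ln g$ is affine, $\ln\phi-\ln g$ is concave. So $I=\{x>0:\phi(x)\ge g(x)\}$ is empty or an interval, with endpoints $0\le s_1\le s_2\le\infty$. Its interior is nonempty, since otherwise $\phi<g$ a.e. while both integrate to $1$. Apart from the endpoints, $\phi\ge g$ on $(s_1,s_2)$ and $\phi<g$ off $[s_1,s_2]$.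

- If $s_1=0$ and $s_2=\infty$, then $\phi\ge g$ a.e., and equal integrals give $\phi=g$ a.e.
- If $s_1=0$ and $s_2<\infty$, then $(x-s_2)(\phi-g)\le0$ a.e., and by (8) its integral is $0$, so $\phi=g$ a.e.
- If $s_1>0$ and $s_2=\infty$, then $(x-s_1)(\phi-g)\ge0$ a.e., and by (8) its integral is $0$, so $\phi=g$ a.e.

In these three cases $E\ln X=E\ln Y$, and the claim holds with equality. There remains the case $0<s_1<s_2<\infty$. Let $\ell$ be the affine function that agrees with $\ln$ at $s_1$ and $s_2$. By concavity of $\ln$, the difference $\ln x-\ell(x)$ is $\ge0$ on $[s_1,s_2]$ and $\le0$ outside. So it has the same sign as $\phi-g$, and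
$$0\le\int(\ln x-\ell(x))(\phi-g)\,dx=E\ln X-E\ln Y-\int\ell\,(\phi-g)\,dx .$$
By (8) the last integral is $0$. Hence $E\ln X\ge E\ln Y=\ln m-\gamma$. $\square$

**Proof that $D(P)\le Q(P)$.** Recall Prékopa's theorem: marginals of log-concave densities are log-concave. The density $q$, extended by $0$ outside the orthant, is log-concave because $\rho$ is convex and the orthant is convex. So under $q$ each coordinate $x_v$ has a log-concave density on $[0,\infty)$, and its mean is $m_v$ by (2). Lemma 5 gives
$$E_q[\ln x_v]+\gamma\ge\ln m_v .$$
Sum over $v$ and use (6): $Q(P)\ge D(P)$. $\square$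

Two remarks on this step. First, by the proof of Lemma 4 (multiply the gaps by $T$), $x_v$ under $q$ is a mixture over $L$ of $\mathrm{Gamma}(d_L(v),1)$ laws. Mixtures of Gamma laws need not be log-concave, as we saw; that these are is information about $P$, supplied by Prékopa's theorem. Second, one may ask why we did not apply Lemma 5 on $K$ itself, where the marginals are also log-concave. That gives $E_K\ln y_v\ge\ln\frac{m_v}{n+1}-\gamma$, hence only $Q\ge D-n\big(\ln(n+1)-\psi(n+1)\big)$. The bracket is positive, since $\psi(n+1)=E\ln T<\ln ET=\ln(n+1)$. For a chain, where $Q=D=0$, that bound is strictly negative. Passing to $q$ removes the loss.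

## 8. Splitting an incomparable pair: $N(P)\le2\ln e(P)$

The last link bounds the maximum by the number of linear extensions. This inequality is known: Cardinal, Fiorini, Joret, Jungers and Munro, Combinatorica 33, 2013. Here is a complete proof.

**Lemma 6.** For every finite poset $P$ on $n$ elements and all $x\in\mathcal C(P)$, $\ n^n\prod_vx_v\le e(P)^2$.

The plan is induction. If $P$ has a bottom element, remove it. Otherwise choose incomparable minimal elements $a,b$; every linear extension decides which comes first, so $e(P)$ is a sum of two smaller counts. To use induction on both, we must modify $x$ into a point feasible for each of the two posets, without losing too much of the product.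

*Proof.* Induct on the pair ($n$, number of incomparable pairs), ordered lexicographically. If some $x_v=0$ the claim is trivial, so assume all $x_v>0$. For $n=1$ the claim is $x_v\le1$. Let $n\ge2$.

**Step 1: a unique minimal element $a$.** Every element of a finite poset lies above some minimal element, so $a$ is below all others. Let $P'=P-a$; then $e(P')=e(P)$. Let $x'$ be the restriction of $x$ to $P'$. Adding $a$ to a chain of $P'$ gives a chain of $P$, so every chain of $P'$ has weight at most $1-x_a$. Other positive coordinates exist, so $x_a<1$, and $x'/(1-x_a)\in\mathcal C(P')$. By induction,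
$$\prod_vx_v\le x_a(1-x_a)^{n-1}\,\frac{e(P)^2}{(n-1)^{n-1}} .$$
The function $t(1-t)^{n-1}$ on $[0,1]$ is largest at $t=1/n$, where it is $\frac1n\big(\frac{n-1}n\big)^{n-1}$. So the right side is at most $e(P)^2/n^n$, as claimed.

**Step 2: two minimal elements, and the two refined posets.** Otherwise $P$ has distinct minimal elements $a,b$, which are incomparable. Name them so that $\alpha=x_a\le\beta=x_b$, and put $u=\alpha/\beta\in(0,1]$. Let $P_A$ be the transitive closure of $P\cup\{a<b\}$ and $P_B$ that of $P\cup\{b<a\}$. A linear extension of $P$ puts $a$ before $b$ or $b$ before $a$, so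
$$e(P)=e(P_A)+e(P_B).$$
Both posets have $n$ elements and fewer incomparable pairs than $P$, so the induction hypothesis applies to them. A new relation of $P_A$ has the form $z<w$ with $z\le_Pa$ and $w\ge_Pb$. Since $a$ is minimal, $z=a$. So the new relations are exactly $a<w$ for those $w\ge_Pb$ with $w\not>_Pa$. In particular $a$ is still minimal in $P_A$.

**Step 3: a feasible point for $P_A$.** For $0<s\le\alpha$ with $s<\beta$, let $x^A$ be $x$ with $x_a$ replaced by $s$ and $x_b$ replaced by $\beta-s$. We claim $x^A\in\mathcal C(P_A)$. Its coordinates are positive. Let $C$ be a chain of $P_A$.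

If $C$ is a chain of $P$, then, as $s\le\alpha$ and $\beta-s\le\beta$, no coordinate has increased, and the $x^A$-weight of $C$ is at most its $x$-weight, which is at most $1$.

If $C$ is not a chain of $P$, it contains a pair in a new relation, so $a\in C$, and $a$ is the bottom of $C$. All new relations involve $a$, so $C'=C\setminus\{a\}$ is a chain of $P$; it is nonempty. There are two possibilities. If $b\in C'$, the $x^A$-weight of $C$ is
$$s+(\beta-s)+\sum_{v\in C'\setminus\{b\}}x_v=\sum_{v\in C'}x_v\le1 .$$
If $b\notin C'$, let $w=\min C'$. If $w>_Pa$, then every element of $C'$ is above $a$ in $P$ and $C$ is a chain of $P$, which is excluded. So $a<w$ is new, and $w\ge_Pb$, $w\ne b$. Then $\{b\}\cup C'$ is a chain of $P$, and the $x^A$-weight of $C$ is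
$$s+\sum_{v\in C'}x_v\le\beta+\sum_{v\in C'}x_v\le1 .$$

**Step 4: a feasible point for $P_B$.** For $0<s<\alpha$ let $x^B$ be $x$ with $x_b$ replaced by $s$ and $x_a$ replaced by $\alpha-s$. Exchange the roles of $a$ and $b$ in Step 3. Chains of $P$ do not get heavier, since $s\le\beta$ and $\alpha-s\le\alpha$. A chain $C$ of $P_B$ that is not a chain of $P$ has bottom $b$, and $C'=C\setminus\{b\}$ is a chain of $P$. If $a\in C'$, its $x^B$-weight is $s+(\alpha-s)+\sum_{C'\setminus\{a\}}x_v=\sum_{C'}x_v\le1$. If $a\notin C'$, then as before $\{a\}\cup C'$ is a chain of $P$, and the weight is $s+\sum_{C'}x_v\le\alpha+\sum_{C'}x_v\le1$. So $x^B\in\mathcal C(P_B)$.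

**Step 5: choose $s$ and add.** Let $W=\big(n^n\prod_vx_v\big)^{1/2}$. The induction hypothesis for $x^A$ and $x^B$ reads
$$e(P_A)\ge W\sqrt{\frac{s(\beta-s)}{\alpha\beta}},\qquad e(P_B)\ge W\sqrt{\frac{s(\alpha-s)}{\alpha\beta}}\tag{9}$$
for the respective admissible $s$. For $P_B$ the best choice is $s=\alpha/2$, which gives $e(P_B)\ge\frac12W\sqrt u$.

For $P_A$ one would like $s=\beta/2$, but Step 3 requires $s\le\alpha$: with $s>\alpha$ a chain of $P$ through $a$ that already has weight $1$ would become too heavy. So there are two cases.

If $u\ge\frac12$, then $s=\beta/2\le\alpha$ is admissible and $e(P_A)\ge W/(2\sqrt u)$. Hence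
$$e(P)\ge\frac W2\Big(\sqrt u+\frac1{\sqrt u}\Big)\ge W .$$

If $u<\frac12$, take $s=\alpha<\beta$. Then $e(P_A)\ge W\sqrt{(\beta-\alpha)/\beta}=W\sqrt{1-u}$, and
$$e(P)\ge W\big(\sqrt{1-u}+\tfrac12\sqrt u\big).$$
The square of the bracket is $1-\frac34u+\sqrt{u(1-u)}$. It is at least $1$ iff $\sqrt{u(1-u)}\ge\frac34u$, i.e. iff $1-u\ge\frac9{16}u$, i.e. iff $u\le\frac{16}{25}$. This holds.

In both cases $e(P)\ge W$, which is the claim. $\square$

For the two-element antichain with $x=(1,1)$, we have $W=2$ and $u=1$, and (9) gives $e(P_A)\ge1$, $e(P_B)\ge1$: all inequalities are equalities.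

**Proof of Theorem 1.** Taking the maximum over $x$ in Lemma 6 gives $N(P)\le2\ln e(P)$. Sections 6 and 7 gave $\ln e(P)\le D(P)\le Q(P)$. This is the chain of Theorem 1, and dividing $\frac12N\le Q$ by $n$ gives (5) with $c=\frac12$. $\square$

## 9. The reverse direction: $Q\le D/\ln2\le N/\ln2$

**Proof of Theorem 2(a).** The two inequalities have separate proofs.

**Step 1: $D\le N$.** We exhibit a point of $K$ whose log-product is $D$ after normalization. Let $m=(m_v)_v=E_q[x]$. By convexity of $\rho$ and (3), $\rho(m)\le E_q[\rho(x)]=n$, so $m/n\in K$. Hence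
$$D=\sum_v\ln m_v=\ln\Big(n^n\prod_v\frac{m_v}n\Big)\le N .$$

**Step 2: $Q\le D/\ln2$.** Here Jensen's inequality helps. First, $H_{k-1}\le\log_2k$ for integers $k\ge1$: at $k=1$ both sides are $0$, and when $k$ is raised to $k+1$ the left side grows by $\frac1k$ and the right side by $\log_2(1+\frac1k)\ge\frac1k$, because $(1+\frac1k)^k\ge2$. By (7) and Jensen,
$$Q=E_L\sum_vH_{d_L(v)-1}\le\frac1{\ln2}\sum_vE_L\ln d_L(v)\le\frac1{\ln2}\sum_v\ln E_L\,d_L(v)=\frac{D}{\ln2}.$$
Together with Theorem 1 this gives $\frac12N\le Q\le\frac1{\ln2}N$. $\square$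

For the N-shaped poset, the chain reads $2.2\le2.667\le4$.

## 10. Series-parallel posets and sharp constants

Let $P_1,P_2$ be posets on disjoint sets of sizes $n_1,n_2\ge1$, and $n=n_1+n_2$. Their **disjoint union** (parallel composition) has no relations between the parts. Their **ordinal sum** (series composition) puts every element of $P_1$ below every element of $P_2$. A poset is **series-parallel** if it can be built from singletons by these two operations. Chains and antichains are series-parallel. The N-shaped poset is not: its comparability graph is the path $a$–$c$–$b$–$d$, which is connected, so it is not a disjoint union; its incomparability graph is the path $c$–$d$–$a$–$b$, which is also connected, so it is not an ordinal sum.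

**Proof of Theorem 2(c).** We follow $Q$ and $N$ through each operation.

**Step 1: series composition is additive for both.** A chain of the ordinal sum is a chain of $P_1$ together with a chain of $P_2$, so $\rho(x)=\rho_1(x_1)+\rho_2(x_2)$ and $q$ is the product of the densities $q_1,q_2$ of the parts. By (6), $Q(P)=Q(P_1)+Q(P_2)$. For $N$, a point with positive coordinates lies in $K$ iff $x_1\in tK_1$ and $x_2\in(1-t)K_2$ for some $0<t<1$. Scaling the parts,
$$N(P)=n\ln n+\max_{0<t<1}\big[n_1\ln t+n_2\ln(1-t)\big]+\sum_{i=1}^2\big(N(P_i)-n_i\ln n_i\big).$$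
The maximum is at $t=n_1/n$ and equals $n_1\ln n_1+n_2\ln n_2-n\ln n$. So $N(P)=N(P_1)+N(P_2)$.

**Step 2: parallel composition adds a correction.** A chain of the disjoint union lies in one part, so $K=K_1\times K_2$. Since $Q(P)-nH_n=E_K\sum_v\ln x_v$ and $N(P)-n\ln n=\max_K\sum_v\ln x_v$ are additive over the product,
$$Q(P)=Q(P_1)+Q(P_2)+\kappa,\qquad N(P)=N(P_1)+N(P_2)+\nu,$$
$$\kappa=nH_n-n_1H_{n_1}-n_2H_{n_2},\qquad\nu=n\ln n-n_1\ln n_1-n_2\ln n_2 .$$

**Step 3: $\kappa\le\nu\le2\ln2\cdot\kappa$.** The purpose is to write both corrections as sums of comparable terms. For a function $h$ on $\{0,1,2,\dots\}$ with $h(0)=0$, let $\kappa_h(k,l)=h(k+l)-h(k)-h(l)$. It vanishes when $k=0$ or $l=0$, so it is the sum of its mixed differences, in which the terms $h(k)$ and $h(l)$ cancel: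
$$\kappa_h(n_1,n_2)=\sum_{k=1}^{n_1}\sum_{l=1}^{n_2}\big[h(k+l)-2h(k+l-1)+h(k+l-2)\big].$$
For $h(m)=mH_m$ (and $h(0)=0$), use $(m+1)H_{m+1}=(m+1)H_m+1$ and $(m-1)H_{m-1}=(m-1)H_m-1+\frac1m$ to get
$$(m+1)H_{m+1}-2mH_m+(m-1)H_{m-1}=\frac1m .$$
For $h(m)=m\ln m$ (with $0\ln0=0$), whose second derivative is $1/m$, Taylor's formula with integral remainder gives
$$\Delta_m=(m+1)\ln(m+1)-2m\ln m+(m-1)\ln(m-1)=\int_{-1}^1\frac{1-|s|}{m+s}\,ds .$$
(For $m=1$ the integrand is $1$ on $(-1,0)$, so the integral converges, and the formula follows from $(\varepsilon,2)$ in place of $(0,2)$ by continuity; directly, both sides are $2\ln2$.) With $m=k+l-1$,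
$$\kappa=\sum_{k=1}^{n_1}\sum_{l=1}^{n_2}\frac1{k+l-1},\qquad\nu=\sum_{k=1}^{n_1}\sum_{l=1}^{n_2}\Delta_{k+l-1}.$$
Pairing $s$ with $-s$,
$$m\Delta_m=\int_0^1(1-s)\Big[\frac1{1+s/m}+\frac1{1-s/m}\Big]ds=2\int_0^1\frac{1-s}{1-s^2/m^2}\,ds .$$
This decreases in $m$, from $\Delta_1=2\int_0^1\frac{ds}{1+s}=2\ln2$ to the limit $2\int_0^1(1-s)\,ds=1$. So $\frac1m\le\Delta_m\le\frac{2\ln2}m$, and summing gives $\kappa\le\nu\le2\ln2\cdot\kappa$.

**Step 4: induction.** Singletons have $Q=N=0$. If $Q\le N\le2\ln2\cdot Q$ holds for $P_1$ and $P_2$, then Steps 1–3 give it for their ordinal sum and disjoint union. So $\frac1{2\ln2}N\le Q\le N$ for every series-parallel $P$.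

**Step 5: sharpness.** The two-element antichain has $Q=1$ and $N=2\ln2$, so by Step 1 an ordinal sum of $k$ of them has $Q=k$ and $N=2k\ln2$. This attains the lower constant for every $k$. Antichains have $Q/N=(H_n-1)/\ln n\to1$, so the upper constant $1$ is best possible. $\square$

**Proof of Theorem 2(d).** Theorem 1 gives $c\ge\frac12$ for the best $c$. The ordinal sums of $k$ two-element antichains have $Q/N=\frac1{2\ln2}$, so $c\le\frac1{2\ln2}$. They have $e(P)=2^k$, so $N=2k\ln2=2\ln e(P)$, and the constant in $\frac12N\le\ln e(P)$ cannot be improved. For antichains $Q/\ln e(P)=(nH_n-n)/\ln n!\to1$, since numerator and denominator are both asymptotic to $n\ln n$. So the constant in $\ln e(P)\le Q$ cannot be improved. $\square$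

The two sharp examples are different: ordinal sums of two-element antichains for the first inequality, large antichains for the second. So the sharpness of the two links does not show that $\frac12$ is the best constant in (5), and the interval $[\frac12,\frac1{2\ln2}]$ is what these arguments give.
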